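\title{The Binomial--Poisson Relative Entropy\\ Is Not Completely Monotonic}

\begin{abstract}
Let $D_n$ be the relative entropy of the binomial law $\mathrm{Bi}(n,\lambda/n)$ with respect to the Poisson law $\mathrm{Po}(\lambda)$. We disprove the conjecture that $D_n$ is a completely monotonic function of $n$: for every $\lambda>0$, no tail of $(D_n)$ is completely monotonic, and no tail is the moment sequence of a finite signed measure on $[0,1]$. The differences of each fixed order do have the conjectured sign for large $n$; the failure occurs at high order. For fixed $N$ we determine the asymptotics of $(-1)^m\Delta^mD_N$ as $m\to\infty$, and find that it changes sign infinitely often exactly when $N\ge 2\lambda+2$. The cause is a term of the form $(\lambda/\zeta)^\zeta$ in the analytic interpolation of $D_n$: it is negligible on the positive axis and exponentially large on vertical lines.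
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Fix $\lambda>0$. For an integer $n>\lambda$, consider the binomial and Poisson probabilities
\[
b_n(k)=\binom nk\Big(\frac\lambda n\Big)^k\Big(1-\frac\lambda n\Big)^{n-k},\qquad p(k)=\frac{\lambda^ke^{-\lambda}}{k!},
\]
and the relative entropy (Kullback--Leibler divergence)
\[
D_n=\sum_{k=0}^n b_n(k)\log\frac{b_n(k)}{p(k)},\qquad n>\lambda .
\]
The two laws have the same mean $\lambda$, and $D_n\ge0$ measures how far $\mathrm{Bi}(n,\lambda/n)$ is from its Poisson limit. It is known that $D_n$ decreases as $n$ increases and that $D_n\to0$.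

Let $\Delta D_n=D_{n+1}-D_n$. A sequence $(b_n)_{n\ge N}$ is \emph{completely monotonic} if $(-1)^m\Delta^mb_n\ge0$ for all integers $m\ge0$ and $n\ge N$. The cases $m=0,1,2$ say that the sequence is nonnegative, decreasing and convex. The following conjecture is posed in \cite{siam}.

\medskip
\noindent\textbf{Conjecture.} \emph{$D_n$ is a completely monotonic function of $n$, that is, $(-1)^m\Delta^mD_n\ge0$ for all integers $m\ge0$ and $n>\lambda$.}
\medskip

The conjecture is false for every $\lambda$, and discarding finitely many terms does not repair it.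

\begin{theorem}\label{thm:main}
For every $\lambda>0$ and every integer $N>\lambda$ there are integers $n\ge N$ and $m\ge0$ with $(-1)^m\Delta^mD_n<0$. Moreover, there is no finite signed Borel measure $\mu$ on $[0,1]$ with $D_n=\int_{[0,1]}u^{n-N}\,d\mu(u)$ for all $n\ge N$.
\end{theorem}

The violations cannot be seen by fixing the order $m$ and letting $n$ grow.

\begin{proposition}\label{prop:fixed}
For fixed $\lambda>0$ and $m\ge0$,
\[
(-1)^m\Delta^mD_n\sim\frac{\lambda^2}4\,(m+1)!\;n^{-m-2}\qquad(n\to\infty).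
\]
Hence for each order $m$ only finitely many $n$ can violate the inequality $(-1)^m\Delta^mD_n\ge0$.
\end{proposition}

They are seen in the opposite regime, with the starting point fixed and the order large. For integers $N>\lambda$ and $m\ge0$ put
\[
a_m(N)=(-1)^m\Delta^mD_N=\sum_{j=0}^m(-1)^j\binom mjD_{N+j}.
\]

\begin{theorem}\label{thm:sharp}
For each integer $N>\lambda$, as $m\to\infty$,
\begin{multline*}
a_m(N)=\frac{(\Gamma(N-\lambda)+o(1))\,m^{\lambda-N}}{\log^2m}\\
-\sqrt2\,e^{1+\frac\lambda{2e}}\Big(\frac\lambda e\Big)^{N/2}\frac{m^{-N/2-1}}{\log m}\Big[\cos\Big(2\sqrt{\lambda m/e}-\frac{\pi N}2\Big)+o(1)\Big].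
\end{multline*}
Consequently:
\begin{itemize}
\item[(i)] if $\lambda<N<2\lambda+2$, then $a_m(N)>0$ for all large $m$;
\item[(ii)] if $N\ge2\lambda+2$, then $a_m(N)$ is negative for infinitely many $m$ and positive for infinitely many $m$.
\end{itemize}
\end{theorem}

Raising $N$ by one costs the positive term a factor $m^{-1}$ and the oscillating term only a factor $m^{-1/2}$; this is why the oscillation wins once $N$ passes a threshold. Part (ii) implies the first assertion of Theorem~\ref{thm:main}, but Theorem~\ref{thm:main} has a much shorter proof, which also excludes signed measures.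

Section~\ref{sec:evidence} collects the evidence for the conjecture and proves Proposition~\ref{prop:fixed}. Section~\ref{sec:moments} isolates the mechanism of failure on a model sequence. Sections~\ref{sec:interp} and~\ref{sec:growth} interpolate $D_n$ by a holomorphic function and prove Theorem~\ref{thm:main}; Section~\ref{sec:saddle} proves Theorem~\ref{thm:sharp} by the saddle point method.

\medskip
\noindent\textbf{Notation.} We write $\zeta=x+iy$. The principal logarithm is $\operatorname{Log}$, with $\arg\in(-\pi,\pi)$ off the cut $(-\infty,0]$, and $z^\zeta=\exp(\zeta\operatorname{Log}z)$, so that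
\begin{equation}\label{eq:modulus}
|z^\zeta|=\exp\big(x\log|z|-y\arg z\big).
\end{equation}
The letters $C,c$ denote positive constants that may depend on $\lambda$ and $N$ but not on $m,\zeta,r$.

\section{Evidence: small $\lambda$ and fixed order}\label{sec:evidence}

Let $K\sim\mathrm{Bi}(n,\lambda/n)$. The likelihood ratio is
\begin{equation}\label{eq:ratio}
\frac{b_n(k)}{p(k)}=\frac{n!}{(n-k)!\,n^k}\Big(1-\frac\lambda n\Big)^{n-k}e^\lambda .
\end{equation}
Taking logarithms and expectations, with $\mathbb E K=\lambda$, gives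
\begin{equation}\label{eq:Sn}
D_n=\mathbb E\,S_n(K)+\phi_n,\qquad S_n(k)=\sum_{i<k}\log\Big(1-\frac in\Big),
\end{equation}
where, by the series of the logarithm,
\[
\phi_n=(n-\lambda)\log\Big(1-\frac\lambda n\Big)+\lambda=\sum_{l\ge1}\frac{\lambda^{l+1}}{l(l+1)}\,n^{-l}.
\]
For example $D_1=(1-\lambda)\log(1-\lambda)+\lambda$ when $\lambda<1$. Negative powers of $n$ are completely monotonic. Indeed, for smooth $f$,
\begin{equation}\label{eq:cube}
\Delta^mf(n)=\int_{[0,1]^m}f^{(m)}(n+t_1+\dots+t_m)\,dt_1\cdots dt_m,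
\end{equation}
so that for $l\ge1$ the number $(-1)^m\Delta^mn^{-l}$ is positive and equals $l(l+1)\cdots(l+m-1)\,n^{-l-m}(1+O(1/n))$ for fixed $l,m$.

\begin{example}\label{ex:small}
Fix $n$ and let $\lambda\to0$. We have $S_n(0)=S_n(1)=0$, $S_n(2)=\log(1-1/n)$, $P(K=2)=\binom n2\lambda^2n^{-2}+O(\lambda^3)$ and $P(K\ge3)=O(\lambda^3)$. Hence
\[
\frac{D_n}{\lambda^2}\to\frac1{2n}+\frac12\Big(1-\frac1n\Big)\log\Big(1-\frac1n\Big)=\frac12\sum_{l\ge2}\frac{n^{-l}}{l(l-1)},
\]
with the middle term read as $0$ for $n=1$. The limit is a positive combination of negative powers of $n$. So for each fixed pair $(m,n)$ the conjectured inequality holds, strictly, for all small $\lambda$.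
\end{example}

Proposition~\ref{prop:fixed} is evidence of the same kind: $D_n$ has an expansion in powers of $1/n$ to every order, and a difference of fixed order sees only the leading term.

\begin{proof}[Proof of Proposition~\ref{prop:fixed}]
Let $L=m+2$; constants may depend on $m$. Put $T_n(k)=\sum_{i<k}\sum_{l=1}^L(i/n)^l/l$. For $0\le t\le\frac12$ we have $|\log(1-t)+\sum_{l\le L}t^l/l|\le2t^{L+1}$, so $|S_n(k)+T_n(k)|\le2k^{L+2}n^{-L-1}$ for $k\le n/2$. For all $k\le n$ we have $|S_n(k)|\le n\log n$, because $n!/((n-k)!\,n^k)\ge n^{-n}$, and $T_n(k)\le nL$. The bound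
\[
\mathbb E\,e^{2K}=\Big(1+\frac{\lambda(e^2-1)}n\Big)^n\le e^{\lambda(e^2-1)}
\]
shows both that the moments of $K$ are bounded in $n$ and that $P(K>n/2)\le e^{-n}\,\mathbb E\,e^{2K}=O(e^{-n})$. Therefore $\mathbb E\,S_n(K)=-\mathbb E\,T_n(K)+O(n^{-L-1})$. Each sum $\sum_{i<k}i^l$ is a polynomial in $k$, hence a combination of falling factorials, and
\[
\mathbb E\,K(K-1)\cdots(K-l+1)=\lambda^l\prod_{i<l}\Big(1-\frac in\Big).
\]
So $\mathbb E\,T_n(K)$ is a polynomial in $1/n$ without constant term, and \eqref{eq:Sn} gives $D_n=\sum_{k=1}^L\alpha_kn^{-k}+O(n^{-L-1})$.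

Only $l=1,2$ contribute to $\alpha_1,\alpha_2$. From $\sum_{i<k}i=\frac12k(k-1)$ and $\sum_{i<k}i^2=\frac16[2k(k-1)(k-2)+3k(k-1)]$ we get
\[
\mathbb E\,S_n(K)=-\frac{\lambda^2}{2n}\Big(1-\frac1n\Big)-\frac{2\lambda^3+3\lambda^2}{12n^2}+O(n^{-3}),\qquad \phi_n=\frac{\lambda^2}{2n}+\frac{\lambda^3}{6n^2}+O(n^{-3}),
\]
so $\alpha_1=0$ and $\alpha_2=\frac{\lambda^2}2-\frac{\lambda^3}6-\frac{\lambda^2}4+\frac{\lambda^3}6=\frac{\lambda^2}4$. Apply $(-1)^m\Delta^m$. By \eqref{eq:cube} the term $\alpha_2n^{-2}$ gives $\frac{\lambda^2}4(m+1)!\,n^{-m-2}(1+O(1/n))$ and the terms with $k\ge3$ give $O(n^{-m-3})$. The remainder gives a sum of $2^m$ quantities of size $O(n^{-m-3})$; this is why $L=m+2$ was chosen.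
\end{proof}

\section{Moment sequences and a model}\label{sec:moments}

Complete monotonicity involves all orders at once, and an expansion in powers of $1/n$ says nothing about that. Two classical theorems convert it into a condition in the complex plane.

\medskip
\noindent\textbf{Hausdorff's theorem.} \emph{A sequence $(b_n)_{n\ge N}$ is completely monotonic if and only if $b_n=\int_{[0,1]}u^{n-N}d\mu(u)$ for all $n\ge N$, for some finite positive Borel measure $\mu$} (with $0^0=1$). The easy direction is the identity $(-1)^m\Delta^mb_n=\int u^{n-N}(1-u)^m\,d\mu$; we use the other one.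

\medskip
\noindent\textbf{Carlson's theorem} \cite[\S5.8]{titchmarsh}. \emph{Let $f$ be holomorphic in a neighborhood of the half-plane $\operatorname{Re}z\ge0$, with $|f(z)|\le Ce^{k|z|}$ there for some $k<\pi$. If $f(0)=f(1)=f(2)=\dots=0$, then $f\equiv0$.} The function $\sin\pi z$ shows that $k=\pi$ is not allowed.

\medskip
We also use that $\int\varphi(t,\zeta)\,d\nu(t)$ is holomorphic in $\zeta$ if $\nu$ is a finite (signed) measure and $\varphi$ is measurable in $t$, holomorphic in $\zeta$, and bounded when $\zeta$ ranges over a compact set; this follows from the theorems of Fubini and Morera.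

A moment sequence has a bounded interpolation, and Carlson's theorem says that it has no other interpolation of moderate growth.

\begin{lemma}\label{lem:criterion}
Let $b$ be holomorphic in $\operatorname{Re}\zeta>N$, with $|b(\zeta)|\le Ce^{k|\zeta|}$ for $\operatorname{Re}\zeta\ge N+1$ and some $k<\pi$. If there is a finite signed Borel measure $\mu$ on $[0,1]$ with $b(n)=\int_{[0,1]}u^{n-N}d\mu(u)$ for all integers $n\ge N+1$, then $b$ is bounded on the line $\operatorname{Re}\zeta=N+1$.
\end{lemma}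

\begin{proof}
Let $G(z)=\int_{(0,1]}u^{z+1}d\mu(u)$. For $\operatorname{Re}z>-1$ the integrand has modulus at most $1$, so $G$ is holomorphic there and $|G|\le|\mu|([0,1])$; this is the only use of the finiteness of $\mu$, and positivity is not needed. For integers $j\ge0$ the function $u^{j+1}$ vanishes at $u=0$, so a possible atom at $0$ is harmless and $G(j)=b(N+1+j)$. The function $f(z)=b(N+1+z)-G(z)$ is holomorphic in $\operatorname{Re}z>-1$, is $O(e^{k|z|})$ in $\operatorname{Re}z\ge0$, and vanishes at $0,1,2,\dots$. By Carlson's theorem $f\equiv0$, so $b(N+1+iy)=G(iy)$ is bounded.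
\end{proof}

To refute complete monotonicity it thus suffices to find an interpolation that grows slowly enough for Carlson's theorem but is unbounded on a vertical line. The function $(\lambda/\zeta)^\zeta$ does exactly this. For $x>0$, $y>0$ we have $\frac\pi2-\frac xy\le\arg\zeta<\frac\pi2$, because $\arg\zeta=\frac\pi2-\arctan\frac xy$, and \eqref{eq:modulus} gives
\begin{equation}\label{eq:model}
\Big(\frac\lambda{|\zeta|}\Big)^xe^{\pi y/2-x}\le\Big|\Big(\frac\lambda\zeta\Big)^\zeta\Big|=\Big(\frac\lambda{|\zeta|}\Big)^xe^{y\arg\zeta}\le\Big(\frac\lambda{|\zeta|}\Big)^xe^{\pi y/2}.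
\end{equation}

\begin{example}\label{ex:model}
Let $b_n=n^{-2}+\theta(\lambda/n)^n$ with a real $\theta\ne0$, however small. The second term is smaller than every power of $1/n$, so $(-1)^m\Delta^mb_n\sim(m+1)!\,n^{-m-2}$ for each fixed $m$, just as in Proposition~\ref{prop:fixed}. Yet no tail of $(b_n)$ is completely monotonic. It suffices to consider tails $n\ge N$ with $N>\lambda$. The interpolation $b(\zeta)=\zeta^{-2}+\theta(\lambda/\zeta)^\zeta$ satisfies $|b(\zeta)|\le1+|\theta|e^{\pi|y|/2}$ for $x\ge N+1$, by the upper bound in \eqref{eq:model} and symmetry under conjugation. By the lower bound, $|b(N+1+iy)|\to\infty$ as $y\to+\infty$. Lemma~\ref{lem:criterion} with $k=\pi/2$ excludes a representing measure, and Hausdorff's theorem excludes complete monotonicity.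
\end{example}

The term $(\lambda/n)^n$ is not foreign to our problem: it is $P(K=n)$, the mass at the top of the binomial support. The proof of Theorem~\ref{thm:main} consists in showing that the interpolation of $D_n$ contains $(\lambda/\zeta)^\zeta$ with a coefficient that is only polynomially small.

\section{A holomorphic interpolation of $D_n$}\label{sec:interp}

Let $M=n-K$. From \eqref{eq:ratio},
\[
D_n=\log n!-\mathbb E\log M!+(n-\lambda)\log(n-\lambda)-n\log n+\lambda .
\]
The term $\mathbb E\log M!$ is a sum with $n+1$ terms, which does not make sense for complex $n$. The generating function of $M$ does make sense, so we write $\log k!$ as a superposition of powers $r^k$. For integers $k\ge0$,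
\[
\log k!=\int_0^\infty\Big[k-\frac{1-e^{-kt}}{1-e^{-t}}\Big]\frac{e^{-t}}t\,dt .
\]
Indeed, both sides vanish at $k=0$; passing from $k$ to $k+1$ increases the bracket by $1-e^{-kt}$, and Frullani's integral gives $\int_0^\infty(e^{-t}-e^{-(k+1)t})\frac{dt}t=\log(k+1)$. Substitute $r=e^{-t}$ and use $n-\mathbb EM=\lambda$ and $\mathbb E\,r^M=(r+\lambda(1-r)/n)^n$. The result is
\[
\log n!-\mathbb E\log M!=\int_0^1\Big\{\lambda-\frac{w(r,n)^n-r^n}{1-r}\Big\}\frac{dr}{\log(1/r)},\qquad w=w(r,\zeta)=r+\frac{\lambda(1-r)}\zeta .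
\]
Now $n$ can be replaced by $\zeta$. The two ends of the integral behave differently. Near $r=1$ the weight $1/\log(1/r)$ is not integrable and the brace must be kept together. At $r=0$ we have $w^\zeta=(\lambda/\zeta)^\zeta$, the model term. We therefore separate $w^\zeta$ on $[0,\frac12]$. Put
\[
h(r)=\frac1{(1-r)\log(1/r)},\qquad W_\rho(\zeta)=\int_0^\rho w^\zeta\,h(r)\,dr\quad(0<\rho\le\tfrac12),
\]
\[
R(\zeta)=\int_{1/2}^1\Big\{\lambda-\frac{w^\zeta-r^\zeta}{1-r}\Big\}\frac{dr}{\log(1/r)}+\int_0^{1/2}\Big[\lambda+\frac{r^\zeta}{1-r}\Big]\frac{dr}{\log(1/r)},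
\]
and $g(z)=z\operatorname{Log}z$. Then $D_n=D(n)$ for all integers $n>\lambda$, where
\begin{equation}\label{eq:D}
D(\zeta)=R(\zeta)-W_{1/2}(\zeta)+g(\zeta-\lambda)-g(\zeta)+\lambda .
\end{equation}
Since $\log(1/r)\ge\log2$ on $(0,\frac12]$, we have $\int_0^{1/2}h(r)\,dr\le1$; an integral against $h$ over a part of $(0,\frac12]$ is therefore bounded by the supremum of the integrand.

\begin{lemma}\label{lem:bounds}
\begin{itemize}
\item[(a)] Let $x>0$, $0<r\le1$, $0\le\mu\le\lambda$ and $w_\mu=r+\mu(1-r)/\zeta$. Then $\operatorname{Re}w_\mu\ge r$, and $|w_\mu^\zeta|\le e^{\lambda+\lambda/r}$ and $|w_\mu^\zeta|\le e^{\lambda+\pi|y|/2}$.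
\item[(b)] $R$ is holomorphic in $x>0$, and $|R(\zeta)|\le C_\varepsilon(1+|\zeta|)$ for $x\ge\varepsilon>0$.
\item[(c)] $W_\rho$ is holomorphic in $\mathbb C\setminus(-\infty,0]$. If $x>\lambda$ then $|w|\le1$ and $|W_\rho(\zeta)|\le e^{\pi|y|/2}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\operatorname{Re}(1/\zeta)>0$, we have $\operatorname{Re}w_\mu\ge r>0$, and so $|\arg w_\mu|<\pi/2$. Since $|w_\mu|\le1+\lambda/|\zeta|$, we have $x\log|w_\mu|\le\lambda x/|\zeta|\le\lambda$. Finally $|\operatorname{Im}w_\mu|\le\lambda|y|/|\zeta|^2$, so $|y|\,|\arg w_\mu|\le\lambda y^2/(r|\zeta|^2)\le\lambda/r$. Insert these bounds in \eqref{eq:modulus}.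

(b) The parameter $\mu$ joins $w_0=r$ to $w_\lambda=w$, and $\partial_\mu w_\mu^\zeta=(1-r)w_\mu^{\zeta-1}$. Hence the brace in $R$ equals $\int_0^\lambda(1-w_\mu^{\zeta-1})\,d\mu$. Put $s=1-r\in[0,\frac12]$. At $s=0$ we have $w_\mu=1$, and
\[
\Big|\frac d{ds}w_\mu^{\zeta-1}\Big|=\Big|(\zeta-1)\Big(\frac\mu\zeta-1\Big)w_\mu^{\zeta-2}\Big|\le4e^{3\lambda}|\zeta-1|\Big(1+\frac\lambda{|\zeta|}\Big)
\]
by (a) and $|w_\mu|\ge\frac12$. So the brace is at most $4\lambda e^{3\lambda}|\zeta-1|(1+\lambda/|\zeta|)\,s$ in modulus, while $\log(1/r)\ge s$. In the second integral $|r^\zeta|\le1$. Both integrands are thus $O_\varepsilon(1+|\zeta|)$ uniformly in $r$, which gives holomorphy and the bound.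

(c) Let $0\le r\le\frac12$. If $y\ne0$ then $\operatorname{Im}w=\lambda(1-r)\operatorname{Im}(1/\zeta)\ne0$, and if $\zeta>0$ then $w>0$. So $w\notin(-\infty,0]$, and $w^\zeta$ is continuous on $[0,\frac12]\times(\mathbb C\setminus(-\infty,0])$ and holomorphic in $\zeta$. If $x>\lambda$ then $|w|\le r+(1-r)\lambda/|\zeta|\le1$ and $|\arg w|<\pi/2$, so $|w^\zeta|\le e^{\pi|y|/2}$.
\end{proof}

The bound $e^{\lambda/r}$ in (a) shows that exponential growth on vertical lines can only come from $r$ near $0$. The hypothesis $n>\lambda$ appears in \eqref{eq:D} as the branch point of $g(\zeta-\lambda)$: the function $D$ is holomorphic in $x>\lambda$, and for each $\lambda_1>\lambda$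
\begin{equation}\label{eq:growth}
|D(\zeta)|\le C(1+|\zeta|)^2e^{\pi|y|/2}\qquad(x\ge\lambda_1).
\end{equation}

\section{Growth on vertical lines}\label{sec:growth}

We need a lower bound for $W_\rho$. The integrand oscillates in $r$, and the integration could in principle cancel the growth of its value at $r=0$. To see that it does not, we factor that value out. Let $y>0$, $0\le r\le\frac12$ and $Z=\zeta-\lambda$. Then $w=\frac\lambda\zeta(1+\frac{rZ}\lambda)$, and
\begin{equation}\label{eq:arg}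
\arg w=\arg\frac\lambda\zeta+\arg\Big(1+\frac{rZ}\lambda\Big).
\end{equation}
Indeed, the terms on the right lie in $(-\pi,0)$ and $[0,\pi)$, so both sides lie in $(-\pi,\pi)$ and are congruent modulo $2\pi$. Consequently, for $y>0$,
\begin{equation}\label{eq:factor}
W_\rho(\zeta)=\Big(\frac\lambda\zeta\Big)^\zeta Q_\rho(\zeta),\qquad Q_\rho(\zeta)=\int_0^\rho E\,h\,dr,\qquad E=E(r,\zeta)=\Big(1+\frac{rZ}\lambda\Big)^\zeta .
\end{equation}
Near the imaginary axis $\zeta Z\approx-y^2$, so $E\approx e^{-ry^2/\lambda}$ for small $r$. The integral should live at the scale $r\approx\lambda/y^2$, where $h(r)\approx1/(2\log y)$. The next lemma confirms this. Theorem~\ref{thm:main} needs only fixed $x$ and $\rho=\frac12$; the uniformity is for Section~\ref{sec:saddle}.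

\begin{lemma}\label{lem:Q}
As $y\to+\infty$, uniformly for $|x|\le\sqrt y\log^2y$ and $y^{-1/2}\le\rho\le\frac12$,
\[
Q_\rho(\zeta)=\frac\lambda{2y^2\log y}\,(1+o(1)).
\]
\end{lemma}

\begin{proof}
Put $r=\lambda u/y^2$, $v=rZ/\lambda=uZ/y^2$ and $a=|x|+\lambda$. Then $a\log y=o(y)$; we take $y$ so large that $a\le y/8$ and $y\ge\lambda^2$. Thus $|Z|\le2y$, $|v|\le2u/y$, $\operatorname{Im}v=u/y$ and $|\operatorname{Re}v|\le au/y^2$.

\emph{Fixed $u$.} Here $\zeta\operatorname{Log}(1+v)=u\,\zeta Z/y^2+O(|\zeta||v|^2)=-u+O(a/y)$, so $E\to e^{-u}$.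

\emph{The range $0\le u\le y$.} Here $|\operatorname{Re}v|\le\frac12$. Since $\arctan t\ge\pi t/4$ on $[0,1]$, we get $\arg(1+v)\ge\arctan\frac{2u}{3y}\ge\frac{\pi u}{6y}\ge\frac u{2y}$. Since $\log(1-t)\ge-2t$ on $[0,\frac12]$, we get $-2au/y^2\le\log|1+v|\le2u/y$, hence $|x\log|1+v||\le2u|x|/y\le u/4$. By \eqref{eq:modulus}, $|E|\le e^{u/4-u/2}=e^{-u/4}$.

\emph{The range $u\ge y$, $r\le\frac12$.} Here $\operatorname{Im}(1+v)=u/y\ge1$ and $\operatorname{Re}(1+v)\le1+au/y^2\le2u/y$, so $\arg(1+v)\ge\arctan\frac12>0.46$. Also $1\le|1+v|\le1+|Z|/(2\lambda)\le Cy$. Hence $\log|E|\le|x|\log(Cy)-0.46y\le-0.4y$ for large $y$.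

The value $u=y$ corresponds to $r=\lambda/y\le y^{-1/2}\le\rho$. Therefore
\[
\frac{2y^2\log y}\lambda\,Q_\rho=\int_0^yE\,\frac{2\log y}{(1-r)\log(y^2/(\lambda u))}\,du+O\big(y^2\log y\;e^{-0.4y}\big).
\]
For $u\le y$ we have $1-r\ge\frac12$ and $\log(y^2/(\lambda u))\ge\log(y/\lambda)\ge\frac12\log y$, so the weight is at most $8$; for fixed $u>0$ it tends to $1$. Along any sequence of admissible $(x,y,\rho)$ with $y\to\infty$, dominated convergence with majorant $8e^{-u/4}$ gives the limit $\int_0^\infty e^{-u}du=1$. As the sequence is arbitrary, the convergence is uniform.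
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $D_n=\int_{[0,1]}u^{n-N}d\mu$ for $n\ge N$, with a finite signed measure $\mu$. The function $D$ is holomorphic in $x>N$ because $N>\lambda$, and \eqref{eq:growth} gives $|D(\zeta)|\le Ce^{2|\zeta|}$ for $x\ge N+1$. By Lemma~\ref{lem:criterion} with $k=2$, $D$ is bounded on the line $x=x_0:=N+1$. On the other hand, for $\zeta=x_0+iy$ and $y\to+\infty$, \eqref{eq:factor}, \eqref{eq:model} and Lemma~\ref{lem:Q} give
\[
|W_{1/2}(\zeta)|\ge\Big(\frac\lambda{|\zeta|}\Big)^{x_0}e^{\pi y/2-x_0}\,\frac{\lambda(1+o(1))}{2y^2\log y},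
\]
while the other terms of \eqref{eq:D} are $O(|\zeta|^2)$ by Lemma~\ref{lem:bounds}(b). So $|D(x_0+iy)|\to\infty$, a contradiction. Thus no such $\mu$ exists, and by Hausdorff's theorem $(D_n)_{n\ge N}$ is not completely monotonic.
\end{proof}

\section{Differences of high order}\label{sec:saddle}

Throughout this section $N>\lambda$ is fixed and $m$ is large. A quantity is \emph{negligible} if it is $O(m^{-A})$ for every $A$. We write $\Sigma_m[f]=\sum_{j=0}^m(-1)^j\binom mjf(N+j)$, so that $a_m(N)=\Sigma_m[D]$, and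
\[
Y=\sqrt{\lambda m/e}.
\]

The model term already predicts the oscillation. As a guide only, ignore powers of $j$ and replace $\binom mj$ by $m^j/j!$, then $j^j$ by $e^jj!$, then $(j!)^2$ by $4^{-j}(2j)!$. The summand $(-1)^j\binom mj(\lambda/j)^j$ becomes $(-1)^j(2Y)^{2j}/(2j)!$, the general term of the series of $\cos2Y$. Its largest terms are exponentially large in $Y$ and cancel almost completely, so the sum cannot be estimated term by term. We write it as a contour integral and move the contour to where there is no cancellation.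

\subsection{The kernel}

Let
\[
\kappa(\zeta)=\frac{m!}{\prod_{i=0}^m(N+i-\zeta)}=\frac{\Gamma(m+1)\,\Gamma(N-\zeta)}{\Gamma(m+1+N-\zeta)} .
\]
Since $\prod_{i\ne j}(i-j)=(-1)^jj!\,(m-j)!$, the residue of $\kappa$ at $N+j$ is $-(-1)^j\binom mj$. So for a counterclockwise Jordan contour on and inside which $f$ is holomorphic,
\begin{equation}\label{eq:residue}
\sum_{N+j\ \mathrm{inside}}(-1)^j\binom mjf(N+j)=-\frac1{2\pi i}\oint f\kappa\,d\zeta .
\end{equation}
If $0<\varepsilon<N$, $m\ge2$, and $f$ is holomorphic in $x>0$ with $|f|\le C'(1+|\zeta|)$ for $x\ge\varepsilon$ (where $C'$ may depend on $m$), then $f\kappa=O(|\zeta|^{-m})$, a large semicircle to the right contributes nothing in the limit, and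
\begin{equation}\label{eq:line}
\Sigma_m[f]=\frac1{2\pi i}\int_{\varepsilon-i\infty}^{\varepsilon+i\infty}f\kappa\,d\zeta,\qquad|\kappa(\varepsilon+iy)|=\kappa(\varepsilon)\prod_{i=0}^m\Big(1+\frac{y^2}{(N+i-\varepsilon)^2}\Big)^{-1/2}.
\end{equation}

We recall four standard facts: the products
\begin{equation}\label{eq:products}
\frac{\sinh\pi y}{\pi y}=\prod_{k\ge1}\Big(1+\frac{y^2}{k^2}\Big),\qquad\cosh\pi y=\prod_{l\ge0}\Big(1+\frac{y^2}{(l+\frac12)^2}\Big);
\end{equation}
the expansion $\psi(z)=\Gamma'(z)/\Gamma(z)=\operatorname{Log}z-\frac1{2z}+O(|z|^{-2})$ for $\operatorname{Re}z\ge1$; and Stirling's formula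
\begin{equation}\label{eq:stirling}
\Gamma(z+N)=\sqrt{2\pi}\,z^{z+N-1/2}e^{-z}\big(1+O(1/|z|)\big),\qquad|\arg z|\le\tfrac{3\pi}4,\ |z|\ge1.
\end{equation}
(The formula is asymptotic, but it extends down to $|z|\ge1$ because the ratio of the two sides is continuous on bounded parts of this region.)

\begin{lemma}\label{lem:kernel}
Write $\kappa(\zeta)=m^{\zeta-N}\Gamma(N-\zeta)\beta_m(\zeta)$. If $|N-\zeta|\le m/2$, then $|\beta_m(\zeta)|\le e^{C(1+|\zeta|^2)/m}$; if $|\zeta|=O(\sqrt m)$, then $\beta_m(\zeta)=e^{-\zeta^2/(2m)}(1+O(m^{-1/2}))$. If $|\zeta|\ge1$ and $\frac\pi4\le\arg\zeta<\pi$, then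
\begin{equation}\label{eq:Phi}
\Big(\frac\lambda\zeta\Big)^\zeta\kappa(\zeta)=\sqrt{2\pi}\,m^{-N}(-\zeta)^{N-\frac12}e^{\Phi(\zeta)}\beta_m(\zeta)\big(1+O(1/|\zeta|)\big),
\end{equation}
where $\Phi(\zeta)=\zeta\,[\,2+i\pi+2\log Y-2\operatorname{Log}\zeta\,]$. For $\zeta=\tau e^{i(\pi/2+\omega)}$,
\begin{equation}\label{eq:RePhi}
\operatorname{Re}\Phi=-2\tau\big[(\sin\omega-\omega\cos\omega)+\sin\omega\,\log(Y/\tau)\big].
\end{equation}
\end{lemma}

\begin{proof}
For $|v|\le m/2$, expanding $\operatorname{Log}(m+1+v)=\log m+\frac{1+v}m+O(\frac{1+|v|^2}{m^2})$ and $\frac1{2(m+1+v)}=\frac1{2m}+O(\frac{1+|v|}{m^2})$ gives $\psi(m+1+v)=\log m+\frac{1/2+v}m+O(\frac{1+|v|^2}{m^2})$. Integrating along the segment from $0$ to $u=N-\zeta$,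
\[
\beta_m(\zeta)=m^u\frac{\Gamma(m+1)}{\Gamma(m+1+u)}=\exp\Big(-\frac{u+u^2}{2m}+O\Big(\frac{|u|+|u|^3}{m^2}\Big)\Big).
\]
The first claim follows from $|u|^3/m^2\le|u|^2/m$, and the second from $u+u^2=\zeta^2+O(1+|\zeta|)$. For \eqref{eq:Phi}, apply \eqref{eq:stirling} with $z=-\zeta$ and $\operatorname{Log}(-\zeta)=\operatorname{Log}\zeta-i\pi$. The factors $(\lambda/\zeta)^\zeta$, $m^\zeta$, $(-\zeta)^{-\zeta}$, $e^\zeta$ combine to $\exp(\zeta[\log(\lambda m)+1+i\pi-2\operatorname{Log}\zeta])$, and $\log(\lambda m)=1+2\log Y$. Finally, for $\zeta=i\tau e^{i\omega}$ the bracket in $\Phi$ equals $2+2\log(Y/\tau)-2i\omega$, and multiplying by $\tau(-\sin\omega+i\cos\omega)$ gives \eqref{eq:RePhi}.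
\end{proof}

In particular $\kappa(\varepsilon)=O(m^{\varepsilon-N})$ for fixed $\varepsilon<N$. The factor $m^{\zeta-N}$ is the basic scale: the further left a contour can be pushed, the smaller the sum.

\subsection{Decomposition of the sum}

The terms of \eqref{eq:D} call for different treatments. The term $g(\zeta-\lambda)$ has its branch point at $\lambda$, which produces the power $m^{\lambda-N}$. The function $R$ is of linear growth, and \eqref{eq:line} applies near $x=0$. The function $W_{1/2}$ is the delicate one. It grows on vertical lines, so a closed contour is needed, and Lemma~\ref{lem:kernel} is useful only for $|\zeta|=o(m)$. But on the positive axis $W_{1/2}(n)$ is bounded only by about $2^{-n}$, too weak to discard the terms with $j$ of order $m$. We therefore cut the integral at a small $\rho$: $W_\rho(n)$ is bounded by about $\rho^n$, and $W_{1/2}-W_\rho$ is bounded in $x>0$ by Lemma~\ref{lem:bounds}(a). Fix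
\[
\varepsilon=\frac\lambda8,\qquad0<\eta\le\frac1{10}\ \text{ with }\ 2\eta(N+1)\le\frac\lambda8,\qquad\rho=m^{-\eta}.
\]
Let $A_m(b)=\sum_j(-1)^j\binom mjg(b+j)$ and $T_m=\Sigma_m[W_\rho]$. Constants have vanishing differences, so for $m\ge1$
\begin{equation}\label{eq:decomp}
a_m(N)=A_m(N-\lambda)-A_m(N)+\Sigma_m[R]-\Sigma_m[W_{1/2}-W_\rho]-T_m .
\end{equation}

\begin{lemma}\label{lem:A}
For fixed $b>0$, $A_m(b)=(\Gamma(b)+o(1))\,m^{-b}/\log^2m$.
\end{lemma}

\begin{proof}
Since $g''(x)=1/x=\int_0^\infty e^{-xt}dt$, formula \eqref{eq:cube} gives $\Delta^2g(b)=\int_0^\infty e^{-bt}(1-e^{-t})^2t^{-2}dt$. Each further application of $-\Delta$ multiplies the integrand by $1-e^{-t}$. With $e^{-t}=v/m$ we obtain, for $m\ge2$,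
\[
A_m(b)=\int_0^\infty e^{-bt}(1-e^{-t})^m\frac{dt}{t^2}=m^{-b}\int_0^mv^{b-1}\Big(1-\frac vm\Big)^m\frac{dv}{\log^2(m/v)} .
\]
Multiply the last integrand by $\log^2m$. For $v\le\sqrt m$ the result is at most $4v^{b-1}e^{-v}$ and tends to $v^{b-1}e^{-v}$ pointwise, which gives $\Gamma(b)$. For $v\ge\sqrt m$ and $m\ge4$, the inequality $\log(m/v)\ge1-v/m$ bounds it by $v^{b-1}(1-v/m)^{m-2}\log^2m\le v^{b-1}e^{-v/2}\log^2m$, whose integral over $[\sqrt m,\infty)$ tends to $0$.
\end{proof}

\begin{lemma}\label{lem:RG}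
$\Sigma_m[R]=O(m^{\varepsilon-N})$ and $\Sigma_m[W_{1/2}-W_\rho]=O(m^{\lambda/4-N})$.
\end{lemma}

\begin{proof}
For $R$, use \eqref{eq:line} and keep only the factors $i=0,1,2$: then $|R\kappa|\le C\kappa(\varepsilon)(1+|y|)^{-2}$ by Lemma~\ref{lem:bounds}(b).

Let $G=W_{1/2}-W_\rho=\int_\rho^{1/2}w^\zeta h\,dr$. By Lemma~\ref{lem:bounds}(a), $|G|\le e^{\lambda+\lambda m^\eta}$ and $|G|\le e^{\lambda+\pi|y|/2}$ in $x>0$; the first bound shows that \eqref{eq:line} applies. We use it for large $|y|$ and the second for small $|y|$.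

For $|y|\ge m^{2\eta}$, the factors $i=0,1$ in \eqref{eq:line} contribute at most $C/(1+y^2)$. Among $2\le i\le m$, at least $\frac12m^{2\eta}$ indices satisfy $N+i-\varepsilon\le m^{2\eta}\le|y|$, and each of these factors is at most $2^{-1/2}$. The contribution is $O(m^{\varepsilon-N}e^{\lambda m^\eta}2^{-m^{2\eta}/4})$, which is negligible.

For $|y|\le m^{2\eta}$, compare with the infinite product. By \eqref{eq:products},
\[
\prod_{i\ge0}\Big(1+\frac{y^2}{(N+i-\varepsilon)^2}\Big)^{-1/2}\le\prod_{k\ge N}\Big(1+\frac{y^2}{k^2}\Big)^{-1/2}\le C(1+|y|)^Ne^{-\pi|y|/2},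
\]
and removing the factors $i>m$ multiplies the left side by at most $\exp(\frac{y^2}2\sum_{i>m}i^{-2})\le e^{y^2/(2m)}\le e$. The exponentials cancel, so $|G\kappa|\le C\kappa(\varepsilon)(1+|y|)^N$, and the contribution is $O(m^{\varepsilon-N+2\eta(N+1)})=O(m^{\lambda/4-N})$ by the choice of $\eta$.
\end{proof}

\subsection{The contour for $T_m$}

\begin{proposition}\label{prop:T}
As $m\to\infty$,
\[
T_m=\sqrt2\,e^{1+\frac\lambda{2e}}\Big(\frac\lambda e\Big)^{N/2}\frac{m^{-N/2-1}}{\log m}\Big[\cos\Big(2Y-\frac{\pi N}2\Big)+o(1)\Big]+O(m^{\varepsilon-N}).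
\]
\end{proposition}

By \eqref{eq:factor} and \eqref{eq:Phi}, the size of $W_\rho\kappa$ in the upper half-plane is governed by $e^\Phi$ and $Q_\rho$. Formula \eqref{eq:RePhi} describes the landscape. On the imaginary axis $\operatorname{Re}\Phi=0$. Near the axis the term $\sin\omega\log(Y/\tau)$ dominates, so $\operatorname{Re}\Phi$ is negative to the left of the axis below height $Y$ and to the right of the axis above it. The point $iY$ is a saddle, and the path has to approach it through the left half-plane; this is where the continuation in Lemma~\ref{lem:bounds}(c) is used. After the saddle there are two constraints. The factor $E$ is under control only when $x$ is small compared with $y$, so the path must be nearly vertical; but $e^\Phi$ decays only like $e^{-cx}$ and has to absorb $|\beta_m|\le e^{Cy^2/m}$, so the path must not be too steep. If the path is $x\approx\delta y$ up to $x\approx\rho m$, the requirements turn out to be $\delta\log m\to0$ and $\delta^2/\rho\to\infty$. We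 set
\[
\delta=m^{-\eta/4},\qquad J=\lceil20m^{1-\eta}\rceil,\qquad x_R=N+J+\tfrac12,\qquad\sigma_c=\sqrt Y\log m,
\]
and take $m$ so large that $J\le m/2$ and $\lambda/J\le\rho\le\frac12$. The path $\mathcal P$ from $\varepsilon$ to $x_R$ consists of five segments (Figure~\ref{fig:path}):
\begin{itemize}
\item[$S_0$:] from $\varepsilon$ to $e^{2\pi i/3}$;
\item[$S_1$:] $\zeta=\tau e^{2\pi i/3}$, $1\le\tau\le(\sqrt3-1)Y$;
\item[$S_2$:] $\zeta=iY+\sigma e^{i\pi/4}$, $-\sigma_-\le\sigma\le\sigma_c$, where $\sigma_-=\frac{\sqrt3-1}{\sqrt2}Y<0.52Y$; it starts at $\frac{\sqrt3-1}2Y(-1+i\sqrt3)$, the end of $S_1$, and ends at $x_1+iy_1$ with $x_1=\sigma_c/\sqrt2$, $y_1=Y+x_1$;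
\item[$S_3$:] $x=x_1+\delta(y-y_1)$, $y_1\le y\le y_R$, where $y_R$ is the height at which $x=x_R$; thus $y_R=O(J/\delta)=O(m^{1-3\eta/4})$;
\item[$S_4$:] from $x_R+iy_R$ vertically down to $x_R$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[->] (0,0)--(4.2,0) node[right] {$x$};
\draw[->] (0,-0.5)--(0,6.5) node[above] {$y$};
\draw[very thick,gray] (-2.6,0)--(0,0);
\draw[thick] (0.3,0)--(-0.4,0.69)--(-1.1,1.9)--(0.6,3.6)--(2.4,6.1)--(2.4,0);
\draw[thick,->] (1.4,4.71)--(1.5,4.85);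
\foreach \p in {1,1.4,1.8,2.2,2.6,3,3.4} \fill (\p,0) circle (1.5pt);
\fill (0,3) circle (2pt) node[below right] {$iY$};
\node[below] at (0.3,0) {$\varepsilon$};
\node[below] at (1,0) {$N$};
\node[below] at (2.4,0) {$x_R$};
\node[left] at (-0.15,0.3) {$S_0$};
\node[left] at (-0.75,1.2) {$S_1$};
\node[left] at (-0.55,2.6) {$S_2$};
\node[left] at (1.45,4.9) {$S_3$};
\node[right] at (2.4,3) {$S_4$};
\end{tikzpicture}
\caption{The path $\mathcal P=S_0+\dots+S_4$ from $\varepsilon$ to $x_R$ (not to scale; $S_3$ is nearly vertical). It crosses the saddle point $iY$ at angle $\pi/4$. Together with its mirror image in the real axis it encloses the poles $N,\dots,N+J$ of the kernel $\kappa$ (dots) and avoids the branch cut $(-\infty,0]$ (gray).}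
\label{fig:path}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:T}]
\emph{Truncation.} For $j>J$ and $r\le\rho$ we have $0<w(r,N+j)\le\rho+\lambda/J\le2\rho\le1$, so $W_\rho(N+j)\le(2\rho)^j$. Also $\binom mj\le(em/j)^j$, and
\begin{equation}\label{eq:trunc}
\frac{2e\rho m}j\le\frac{2e}{20}<\frac1e\qquad(j\ge J).
\end{equation}
The terms with $j>J$ total $O(e^{-J})$, which is negligible.

\emph{Reduction to $\mathcal P$.} The height increases strictly along $S_0,\dots,S_3$, and $S_4$ lies to their right, so $\mathcal P$ and its mirror image form a Jordan curve that meets the real axis only at $\varepsilon$ and $x_R$. The ray $(-\infty,0]$ lies in the exterior, and the poles inside are $N,\dots,N+J$. Let $I=\int_{\mathcal P}W_\rho\kappa\,d\zeta$. The function $W_\rho\kappa$ is real on the positive axis, so by reflection the counterclockwise integral is $\bar I-I=-2i\operatorname{Im}I$, and \eqref{eq:residue} gives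
\begin{equation}\label{eq:ImI}
T_m=\frac1\pi\operatorname{Im}I+O(e^{-J}).
\end{equation}
On $\mathcal P$ we have $|\zeta|=o(m)$, and on $S_1,S_2,S_3$ we have $|\zeta|\ge1$ and $\frac\pi2-o(1)\le\arg\zeta\le\frac{2\pi}3$. So Lemma~\ref{lem:kernel} applies, and $\beta_m=O(1)$ wherever $|\zeta|=O(Y)$.

\emph{The segment $S_0$.} It is a fixed compact subset of $\mathbb C\setminus(-\infty,0]$, so $w^\zeta$ is bounded on $[0,\frac12]\times S_0$, and $|\kappa|\le Cm^{x-N}\le Cm^{\varepsilon-N}$. The contribution is $O(m^{\varepsilon-N})$.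

\emph{The factor $Q_\rho$ to the left of the axis.} Differentiating $\log|E|=\operatorname{Re}[\zeta\operatorname{Log}(1+rZ/\lambda)]$,
\[
\partial_r\log|E|=\frac{\operatorname{Re}(\zeta Z)+\frac r\lambda|Z|^2x}{\lambda\,|1+rZ/\lambda|^2},\qquad\operatorname{Re}(\zeta Z)=x^2-y^2-\lambda x .
\]
If $x\le0$ and $|x|\le y/\sqrt3$, the numerator is at most $-\frac23y^2+\lambda y/\sqrt3$, which is $\le0$ for $y\ge\frac{\sqrt3}2\lambda$; since $E=1$ at $r=0$, we get $|E|\le1$. The sector condition holds on $S_1$ and on the part $\sigma\le0$ of $S_2$, which joins the two edges of the sector. The points of $S_1$ with $y<\frac{\sqrt3}2\lambda$ lie in a fixed compact subset of the upper half-plane, where $E$ is bounded. So $|Q_\rho|\le C$ on $S_1$ and on the part $\sigma\le0$ of $S_2$.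

\emph{The segment $S_1$.} Here $\omega=\pi/6$ and $\tau\le Y$, so \eqref{eq:RePhi} gives $\operatorname{Re}\Phi\le-c\tau$ with $c=1-\pi\sqrt3/6>0$. The contribution is at most $Cm^{-N}\int_1^\infty\tau^{N-1/2}e^{-c\tau}d\tau=O(m^{-N})$.

\emph{The segment $S_2$.} Write $\Phi(\zeta)=Y\Psi(\zeta/Y)$ with $\Psi(\xi)=\xi(2+i\pi-2\operatorname{Log}\xi)$. Then $\Psi(i)=2i$, $\Psi'(\xi)=i\pi-2\operatorname{Log}\xi$ vanishes at $i$, and $\Psi''(\xi)=-2/\xi$. With $s=\sigma/Y$ and increment $se^{i\pi/4}$, whose square is $is^2$, Taylor's formula gives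
\begin{equation}\label{eq:taylor}
\Phi=2iY-\frac{2\sigma^2}Y\int_0^1\frac{1-t}{1+tse^{-i\pi/4}}\,dt .
\end{equation}
The direction $e^{i\pi/4}$ is the one that makes the quadratic term real and negative. For $|s|\le0.52$ and $q=tse^{-i\pi/4}$ we have $\operatorname{Re}\frac1{1+q}=\frac{1+\operatorname{Re}q}{|1+q|^2}\ge\frac{1-0.52/\sqrt2}{1.52^2}>0.27$, so $\operatorname{Re}\Phi\le-0.27\sigma^2/Y$. The part $\sigma\le-\sigma_c$ contributes $O(Y^{N+1/2}e^{-0.27\log^2m})$, which is negligible.

On the core $|\sigma|\le\sigma_c$ we have $\zeta=iY(1+o(1))$. For large $m$, $|x|\le\sqrt Y\log m\le\sqrt y\log^2y$, and $\rho=m^{-\eta}\ge y^{-1/2}$ because $y^{-1/2}=O(m^{-1/4})$ and $\eta\le\frac1{10}$. So Lemma~\ref{lem:Q} applies, and uniformly on the core, up to factors $1+o(1)$,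
\[
Q_\rho\approx\frac\lambda{2Y^2\log Y},\quad\beta_m\approx e^{\frac{Y^2}{2m}}=e^{\frac\lambda{2e}},\quad(-\zeta)^{N-\frac12}\approx Y^{N-\frac12}e^{-\frac{i\pi}2(N-\frac12)},\quad e^\Phi\approx e^{2iY-\sigma^2/Y}.
\]
The last relation holds because the integral in \eqref{eq:taylor} is $\frac12+O(|s|)$ and $\sigma_c^3/Y^2\to0$. Since $d\zeta=e^{i\pi/4}d\sigma$ and $\int_{-\sigma_c}^{\sigma_c}e^{-\sigma^2/Y}d\sigma=\sqrt{\pi Y}(1+o(1))$ has a positive integrand, the core contributes
\begin{align}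
I_{\mathrm{core}}&=\sqrt{2\pi}\,m^{-N}Y^{N-\frac12}e^{-\frac{i\pi N}2+\frac{i\pi}4}\,e^{\frac\lambda{2e}}\,\frac\lambda{2Y^2\log Y}\,e^{2iY+\frac{i\pi}4}\sqrt{\pi Y}\,(1+o(1))\notag\\
&=\frac{\pi\lambda}{\sqrt2}\,e^{\frac\lambda{2e}}\,\frac{m^{-N}Y^{N-2}}{\log Y}\;i\,e^{i(2Y-\pi N/2)}(1+o(1)).\label{eq:core}
\end{align}

\emph{The segment $S_3$: bound for $w^\zeta$.} Here $x\le x_1+\delta y$, so
\begin{equation}\label{eq:slope}
\frac xy\log m\le\Big(\frac{x_1}Y+\delta\Big)\log m\to0;
\end{equation}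
also $x\ge x_1>\lambda$ and $|\zeta|\le2y$. Let $v=rZ/\lambda$ and $\nu=|v|$. By \eqref{eq:slope}, $\operatorname{Im}v\ge0.9\nu$ and $0\le\operatorname{Re}v\le0.1\nu$, so $\arg(1+v)\ge\arctan\frac{0.9\nu}{1+0.1\nu}$. The fraction is increasing in $\nu$ and at least $0.8\nu$ for $\nu\le1$, and $\arctan t\ge\pi t/4$ on $[0,1]$; hence $\arg(1+v)\ge\frac12\min(\nu,1)$. If $\nu\le1$, then $\log|E|\le x\nu-\frac12y\nu\le0$ and $|w^\zeta|\le|(\lambda/\zeta)^\zeta|$. If $\nu\ge1$, then $-\arg w\le\frac\pi2-\frac12$ by \eqref{eq:arg}, and $|w|\le1$ by Lemma~\ref{lem:bounds}(c), so $|w^\zeta|\le e^{(\pi-1)y/2}$. Therefore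
\[
|W_\rho\kappa|\le\big|(\lambda/\zeta)^\zeta\kappa\big|+e^{(\pi-1)y/2}|\kappa|\qquad\text{on }S_3 .
\]
The length of $S_3$ and $|\zeta|$ are at most $m$, so it is enough to bound each term by a power of $m$ times a negligible quantity.

\emph{The segment $S_3$: second term.} Since $\arg(-\zeta)\le-\frac\pi2$, formulas \eqref{eq:stirling} and \eqref{eq:modulus} give $|\Gamma(N-\zeta)|\le C|\zeta|^{N-x}e^{x-\pi y/2}\le C|\zeta|^Ne^{-\pi y/2}$, and so $|\kappa|\le C|\zeta|^Ne^{x\log m-\pi y/2+Cy^2/m}$. Here $x\log m=o(y)$ by \eqref{eq:slope}, and $y^2/m\le y\,y_R/m=o(y)$. The second term is at most $C|\zeta|^Ne^{-y/4}$ with $y\ge Y$.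

\emph{The segment $S_3$: first term.} Let $\alpha=\arctan(x/y)\le x/y$ and apply \eqref{eq:RePhi} with $\omega=-\alpha$. We have $\tau\sin\alpha=x$, $y\le\tau\le2y$ and $\sin\alpha-\alpha\cos\alpha=\int_0^\alpha t\sin t\,dt\le\alpha^3/3$, so $\operatorname{Re}\Phi\le-2x\log(y/Y)+2x^3/y^2$. By \eqref{eq:Phi}, the exponent to control is
\[
H=-2x\log\frac yY+\frac{2x^3}{y^2}+\frac{Cy^2}m .
\]
Suppose $y\le2Y$. Since $\delta\le1$, we have $x\le x_1+(y-y_1)=y-Y$, and concavity gives $\log\frac yY\ge\frac{y-Y}Y\log2\ge0.69\frac xY$. Also $x^3/y^2\le\frac xy\cdot\frac{x^2}Y=o(x^2/Y)$ and $y^2/m=O(1)$. Hence $H\le-x^2/Y+O(1)\le-x_1^2/Y+O(1)=-\frac12\log^2m+O(1)$. Suppose $y\ge2Y$. Then $2x\log\frac yY\ge1.38x$ and $x^3/y^2=o(x)$. Since $y_1\le\frac32Y\le\frac34y$, we have $x\ge\delta y/4$, and $y^2/m\le y\,y_R/m=O(ym^{-3\eta/4})=o(\delta y)=o(x)$; this is the lower constraint on $\delta$. Hence $H\le-x\le-\delta Y/2$, and $\delta Y\ge cm^{1/2-\eta/4}$. In both cases $e^H$ is negligible, and so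 is the contribution of $S_3$.

\emph{The segment $S_4$.} Here $x=x_R$ and $0\le y\le y_R$. We have $|w|\le\rho+\lambda/J\le2\rho$ and $|\arg w|<\frac\pi2$, so $|W_\rho|\le(2\rho)^Je^{\pi y/2}$. The line $x=x_R$ passes midway between two poles, with $J+1$ poles to the left and $m-J$ to the right, so
\[
|\kappa|=\kappa_0\prod_{l=0}^J\Big(1+\frac{y^2}{(l+\frac12)^2}\Big)^{-\frac12}\prod_{l=0}^{m-J-1}\Big(1+\frac{y^2}{(l+\frac12)^2}\Big)^{-\frac12},
\]
where
\[
\kappa_0=\frac{m!}{\prod_{l=0}^J(l+\frac12)\prod_{l=0}^{m-J-1}(l+\frac12)}\le\frac{4\,m!}{J!\,(m-J-1)!}\le4m\binom mJ .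
\]
The first product is at most $1$. By \eqref{eq:products} and $\sum_{l\ge m-J}(l+\frac12)^{-2}\le\sum_{l\ge m-J}\frac1{l(l+1)}=\frac1{m-J}\le\frac2m$, the second is at most $(\cosh\pi y)^{-1/2}e^{y^2/m}\le\sqrt2\,e^{-\pi y/2+y^2/m}$. With \eqref{eq:trunc},
\[
|W_\rho\kappa|\le Cm\Big(\frac{2e\rho m}J\Big)^Je^{y_R^2/m}\le Cm\,e^{-J+O(m^{1-3\eta/2})},
\]
which is negligible because $J\ge20m^{1-\eta}$.

\emph{Conclusion.} By \eqref{eq:ImI}, \eqref{eq:core} and $\operatorname{Im}(ie^{i\theta})=\cos\theta$,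
\[
T_m=\frac\lambda{\sqrt2}\,e^{\frac\lambda{2e}}\,\frac{m^{-N}Y^{N-2}}{\log Y}\Big[\cos\Big(2Y-\frac{\pi N}2\Big)+o(1)\Big]+O(m^{\varepsilon-N}).
\]
It remains to insert $\log Y=\frac12(1+o(1))\log m$ and $\lambda Y^{N-2}=e\,(\lambda/e)^{N/2}m^{N/2-1}$.
\end{proof}

\subsection{The threshold $N=2\lambda+2$}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
In \eqref{eq:decomp}, Lemma~\ref{lem:A} with $b=N-\lambda>0$ gives the first main term and Proposition~\ref{prop:T} gives the second. All remaining terms are $O(m^{\lambda/4-N})$ by Lemmas~\ref{lem:A} and~\ref{lem:RG} and $\varepsilon=\lambda/8$; since $\lambda>0$, this is $o(m^{\lambda-N}/\log^2m)$ and is absorbed in the first term. This proves the formula.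

If $N<2\lambda+2$, then $\lambda-N>-\frac N2-1$, the positive first term dominates, and (i) follows. If $N\ge2\lambda+2$, the first term is $o(m^{-N/2-1}/\log m)$; in the case of equality the powers of $m$ agree and the extra factor $1/\log m$ decides. The sign of $a_m(N)$ is then opposite to that of $\cos(2\sqrt{\lambda m/e}-\frac{\pi N}2)+o(1)$. The phases tend to infinity with increments tending to $0$, so the cosine exceeds $\frac12$ for infinitely many $m$ and is below $-\frac12$ for infinitely many $m$. This proves (ii).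
\end{proof}

\begin{thebibliography}{9}

\bibitem{siam}
\emph{A Complete Monotonicity Conjecture},
\texttt{https://archive.siam.org/journals/problems/downloadfiles/09-001.pdf}.

\bibitem{titchmarsh}
Titchmarsh, \emph{The Theory of Functions}.

\end{thebibliography}
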